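# Folding of star-shaped hypersurfaces under a curvature flow in hyperbolic space

## 1. The gradient bound holds exactly when $k=n-1$

**Main Theorem (setting).** Write $\mathbb H^{n+1}$ in polar coordinates about a point $o$ as $[0,\infty)\times\mathbb S^n$ with metric $d\rho^2+\phi(\rho)^2g_{\mathbb S^n}$, where $\phi=\sinh\rho$ and $\phi'=\cosh\rho$. Fix $0\le k\le n-1$. For a closed hypersurface with outer unit normal $\nu$ and principal curvatures $\kappa=(\kappa_1,\dots,\kappa_n)$ put
$$F=\frac{\sigma_{k+1}(\kappa)}{\sigma_k(\kappa)},\qquad u=\langle\phi\,\partial_\rho,\nu\rangle,\qquad c_{n,k}=\frac{\binom n{k+1}}{\binom nk}=\frac{n-k}{k+1},$$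
with $\sigma_j$ the $j$-th elementary symmetric function. Call the hypersurface *admissible* if it is smooth, closed, $(k+1)$-convex (meaning $\sigma_j(\kappa)>0$ for $1\le j\le k+1$) and strictly star-shaped about $o$ (meaning that it is the radial graph of a smooth positive function on $\mathbb S^n$; equivalently $u>0$). Starting from an admissible $M_0=\{\rho=\rho_0\}$, consider the flow
$$\partial_tX=S\,\nu,\qquad S=\frac{\phi'}F-\frac u{c_{n,k}}.\tag{1}$$
With $\gamma$ defined by $d\gamma/d\rho=1/\phi$ and $\omega=\sqrt{1+|\nabla\gamma|^2}$, so that $u=\phi/\omega$, the flow of radial graphs reads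
$$\partial_t\gamma=\frac{\phi'}{uF}-\frac1{c_{n,k}}\qquad\text{on }\mathbb S^n\times[0,T).\tag{2}$$
Let $T_{\max}$ be the maximal existence time of the smooth solution of (2). Then the following hold.

**Theorem A ($k=n-1$).** Every smooth solution on $[0,T)$ with admissible initial data satisfies
$$\min_{M_t}u=\sinh\big(\min\rho(\cdot,t)\big)\ge\sinh(\min\rho_0),\qquad\sqrt{1+|\nabla\gamma|^2}\le\frac{\sinh\max\rho_0}{\sinh\min\rho_0},$$
with equality for centered spheres.

**Theorem B ($n\ge2$, $0\le k\le n-2$).** For every $r>0$ and $\tau>0$ there is a nonempty set $\mathcal U$ of admissible hypersurfaces in the ball $B_r(o)$, relatively open in the $C^0$ topology of radial functions among admissible data, such that every $M_0\in\mathcal U$ has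
$$T_{\max}\le\tau,\qquad\sup_{\mathbb S^n\times[0,T_{\max})}|\nabla\gamma|=\infty,\qquad\inf_{\mathbb S^n\times[0,T_{\max})}u=0 .$$
Moreover, a single $(n-1)$-convex, rotationally symmetric $M_0$ has this property for all $k\in\{0,\dots,n-2\}$ simultaneously.

**Corollary.** The estimate $\sup_{\mathbb S^n\times[0,T)}|\nabla\gamma|\le C(n,k,M_0)$, with $C$ independent of $T$, holds for all admissible $M_0$ if and only if $k=n-1$.

The estimate in the Corollary is asked for in "Isoperimetric Type Inequalities And Hypersurface Flows", where (1) and (2) carry the numbers (4.6) and (4.8), in the words: "The main issue is the gradient estimate which is still open for equation (4.8)." The theorem says that the estimate is true at one end of the range of $k$ and false everywhere else. It fails in arbitrarily small balls, within arbitrarily short time, and on $C^0$-open sets of data.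

## 2. What the flow does, and what $|\nabla\gamma|$ measures

**Spheres.** On the centered sphere of radius $\rho$ all $\kappa_i=\coth\rho$, so $F=c_{n,k}\coth\rho$ and $\phi'/F=\sinh\rho/c_{n,k}$. Also $u=\sinh\rho$. Hence $S=0$: centered spheres are stationary.

**From (1) to (2).** A radial graph $\{\rho=\rho(\xi,t)\}$ moves with normal speed $S$ exactly when $\partial_t\rho=S\omega$. Dividing by $\phi$ gives $\partial_t\gamma=S\omega/\phi=S/u$, which is (2).

**The angle.** Here $\gamma=\ln\tanh(\rho/2)$ is a kind of logarithmic radius. Since $u/\phi=1/\omega$ is the cosine of the angle between $\nu$ and $\partial_\rho$, the number $|\nabla\gamma|=\sqrt{\omega^2-1}$ is the tangent of that angle. A gradient bound thus says that the hypersurface never becomes tangent to a ray from $o$, and since $u=\phi/\omega$ with $\rho$ bounded above and below, it is equivalent to a positive lower bound for $u$.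

**Curvatures of a radial graph.** Since $d\rho=\phi\,d\gamma$, the hyperbolic metric is $\phi^2(d\gamma^2+g_{\mathbb S^n})$, conformal to a cylinder. In the cylinder, the graph of $\gamma$ has metric $\delta_{ij}+\gamma_i\gamma_j$ (in an orthonormal frame of $\mathbb S^n$), unit normal $\hat\nu=(1,-\nabla\gamma)/\omega$ and second fundamental form $-\gamma_{ij}/\omega$. Under the conformal change the shape operator becomes $\phi^{-1}\big(\hat W+\hat\nu(\ln\phi)I\big)$, and $\hat\nu(\ln\phi)=\frac1\omega\frac{d\ln\phi}{d\gamma}=\frac{\phi'}\omega$. Therefore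
$$W=\frac1{\phi\omega}B,\qquad B^i{}_j=\phi'\delta_{ij}-\tilde g^{ik}\gamma_{kj},\qquad\tilde g^{ik}=\delta_{ik}-\frac{\gamma_i\gamma_k}{\omega^2}.\tag{3}$$
Since $F$ is homogeneous of degree one and $u=\phi/\omega$, equation (2) becomes
$$\partial_t\gamma=\frac{\phi'\omega^2}{F(B)}-\frac1{c_{n,k}} .\tag{4}$$

**The cone $\Gamma_m$.** Put $\Gamma_m=\{\kappa\in\mathbb R^n:\sigma_1>0,\dots,\sigma_m>0\}$. For $n=2$, $\Gamma_1$ is the half-plane $\kappa_1+\kappa_2>0$, and $\Gamma_2$ is the open positive quadrant. For $n=3$ the vector $(-1,3,3)$ has $\sigma_1=5$, $\sigma_2=3$, $\sigma_3=-9$, so it lies in $\Gamma_2$ and not in $\Gamma_3$. In every dimension $\Gamma_n$ is the positive orthant. An example that will matter is $(0,1,\dots,1)$: it lies in $\Gamma_{n-1}$ but not in $\Gamma_n$.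

**What we take as given.** The source lists two known facts.

- *$C^0$ bound:* $\min\rho_0\le\rho(\cdot,t)\le\max\rho_0$.
- *Continuation:* if $|\nabla\gamma|$ is uniformly bounded on $\mathbb S^n\times[0,T)$, then $F$ has a uniform positive lower bound and $|\nabla^2\rho|$ a uniform upper bound. Together these give all a priori estimates and long-time existence.

The first can be read off (4): at a spatial maximum of $\gamma$ we have $\omega=1$ and $B=\phi'I-\nabla^2\gamma\ge\phi'I$, so $F(B)\ge c_{n,k}\phi'$ by the monotonicity proved below, and $\partial_t\gamma\le0$; minima are symmetric. Also, (2) is strictly parabolic on admissible data (by the same monotonicity), so short-time existence and uniqueness are standard.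

## 3. Monotonicity of $F$ and persistence of $(k+1)$-convexity

Let $\sigma_{j;i}$ be $\sigma_j$ of the $n-1$ variables other than $\kappa_i$, with $\sigma_0=1$ and $\sigma_{-1}=0$. Then $\sigma_j=\sigma_{j;i}+\kappa_i\sigma_{j-1;i}$ and $\partial\sigma_j/\partial\kappa_i=\sigma_{j-1;i}$. We use Newton's inequality: for any real numbers $x_1,\dots,x_N$, the means $p_j=\sigma_j/\binom Nj$ satisfy $p_{j-1}p_{j+1}\le p_j^2$.

**Fact (a).** On $\Gamma_{k+1}$ one has $\sigma_{j;i}>0$ for $0\le j\le k$. Moreover $\Gamma_{k+1}+[0,\infty)^n\subset\Gamma_{k+1}$, and $F$ is strictly increasing in each $\kappa_i$ on $\Gamma_{k+1}$. Consequently, if two second fundamental forms at a point with the same metric satisfy $h\ge\tilde h$ and both have eigenvalues in $\Gamma_{k+1}$, then $F(h)\ge F(\tilde h)$.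

*Proof. Positivity.* We show by induction on $m$ that $\kappa\in\Gamma_m$ implies $\sigma_{j;i}>0$ for $j\le m-1$. For $m=1$ this is $\sigma_{0;i}=1$. For the step, $\sigma_{j;i}>0$ for $j\le m-2$ is known. Suppose $\sigma_{m-1;i}\le0$. From $0<\sigma_{m-1}=\sigma_{m-1;i}+\kappa_i\sigma_{m-2;i}$ we get $\kappa_i\sigma_{m-2;i}>-\sigma_{m-1;i}\ge0$, so $\kappa_i>0$. From $0<\sigma_m=\sigma_{m;i}+\kappa_i\sigma_{m-1;i}$ we get $\sigma_{m;i}>-\kappa_i\sigma_{m-1;i}$. Multiplying the latter by $\sigma_{m-2;i}>0$,
$$\sigma_{m;i}\sigma_{m-2;i}>(\kappa_i\sigma_{m-2;i})(-\sigma_{m-1;i})\ge\sigma_{m-1;i}^2 ,$$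
which contradicts Newton's inequality for the $n-1$ remaining variables (it gives in particular $\sigma_{m;i}\sigma_{m-2;i}\le\sigma_{m-1;i}^2$).

*Adding nonnegative vectors.* As a function of $\kappa_i$ alone, $\sigma_j$ is affine with slope $\sigma_{j-1;i}$, which is positive for $j\le k+1$ and does not change with $\kappa_i$. So raising $\kappa_i$ raises $\sigma_1,\dots,\sigma_{k+1}$ and we stay in $\Gamma_{k+1}$. Raise the coordinates one after the other.

*Monotonicity.* We compute
$$\sigma_k^2\,\partial_iF=\sigma_{k;i}\sigma_k-\sigma_{k+1}\sigma_{k-1;i}=\sigma_{k;i}^2-\sigma_{k+1;i}\sigma_{k-1;i},$$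
because the two terms $\pm\kappa_i\sigma_{k;i}\sigma_{k-1;i}$ cancel. Newton's inequality in $n-1$ variables, with the binomial coefficients kept, gives $\sigma_{k+1;i}\sigma_{k-1;i}\le\vartheta\sigma_{k;i}^2$ with $\vartheta=\frac{n-1-k}{k+1}\cdot\frac k{n-k}<1$. Since $\sigma_{k;i}>0$, $\partial_iF>0$. (For $k=0$ or $k=n-1$ the product on the left is $0$.)

*Forms.* By the min-max principle the ordered eigenvalues satisfy $\kappa_i\ge\tilde\kappa_i$. So $\kappa=\tilde\kappa+$ (nonnegative vector), the segment from $\tilde\kappa$ to $\kappa$ stays in $\Gamma_{k+1}$, and $F$ does not decrease along it. $\square$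

**Fact (b).** Let $\gamma$ be a smooth solution of (2) on a time interval starting at $0$, with $\kappa\in\Gamma_{k+1}$ at $t=0$. Then $\kappa\in\Gamma_{k+1}$ at all times of the interval.

*Proof.* Otherwise, since $\Gamma_{k+1}$ is open and $\mathbb S^n$ compact, there is a first time $t^*>0$ and a point $\xi$ with $\kappa(\xi,t^*)\notin\Gamma_{k+1}$. By continuity $\sigma_i\ge0$ there for $i\le k+1$, so some $\sigma_i$ vanishes; let $j\le k+1$ be the least such index. Then $\sigma_{j-1}>0$ at $(\xi,t^*)$. For $t<t^*$ all of $p_0,\dots,p_{k+1}$ are positive, and Newton's inequality reads $\frac{p_{i+1}}{p_i}\le\frac{p_i}{p_{i-1}}$, so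
$$F=C\,\frac{p_{k+1}}{p_k}\le C\,\frac{p_j}{p_{j-1}}=C'\frac{\sigma_j}{\sigma_{j-1}}\longrightarrow0\quad\text{at }\xi\text{ as }t\uparrow t^*.$$
Now $u\le\phi$ and $\phi'\ge1$ give $\partial_t\gamma\ge\frac1{\phi F}-\frac1{c_{n,k}}\to\infty$ at $\xi$, which contradicts the smoothness of $\gamma$ at $t^*$. $\square$

## 4. Strictly convex hypersurfaces: the support function sees only the nearest point

Here $k=n-1$, so $\Gamma_{k+1}=\Gamma_n$ is the positive orthant, and by Fact (b) all $\kappa_i>0$ for $t<T$.

**Proof of Theorem A.** The purpose is to locate the minimum of $u$ on $M_t$ at one fixed time. The field $V=\phi\,\partial_\rho$ satisfies $\bar\nabla_XV=\phi'X$. For $X$ tangent to $M_t$,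
$$X(u)=\langle\phi'X,\nu\rangle+\langle V,\bar\nabla_X\nu\rangle=h(X,V^T),\tag{5}$$
where $V^T$ is the tangential part of $V$. At a minimum point of $u$, (5) gives $h(\cdot,V^T)=0$. Since $h>0$, $V^T=0$. So $V=u\nu$ there, and since $u>0$, $u=|V|=\sinh\rho\ge\sinh\min\rho(\cdot,t)$. Conversely, at a minimum point of $\rho$ we have $\nabla\gamma=0$, $\omega=1$ and $u=\phi=\sinh\min\rho(\cdot,t)$. Hence
$$\min_{M_t}u=\sinh\min\rho(\cdot,t)\ge\sinh\min\rho_0$$
by the $C^0$ bound, and $\omega=\phi/u\le\sinh\max\rho_0/\sinh\min\rho_0$. A centered sphere is stationary with $u=\sinh\rho_0$ and $\omega=1$, so both inequalities are equalities. $\square$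

The proof uses $h>0$ at exactly one place, namely to pass from $h(\cdot,V^T)=0$ to $V^T=0$. For $k\le n-2$ a critical point of $u$ may have $V^T\ne0$, provided $V^T$ is a principal direction with curvature $0$. A hypersurface on which this happens along whole segments is a cone with vertex $o$: its rulings are rays, $u\equiv0$, and its curvature vector has the form $(0,\dots)$. Cones with curvatures $(0,c,\dots,c)$, $c>0$, are allowed by $\Gamma_{k+1}$ if and only if $k\le n-2$.

## 5. The maximum principle for $|\nabla\gamma|^2$, and the term that stops it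

The natural approach for $k\le n-2$ is to apply the maximum principle to $v=\frac12|\nabla\gamma|^2$. Let us carry it out with (4). At a spatial maximum of $v$ put $G=|\nabla\gamma|>0$ and take an orthonormal frame with $e_1=\nabla\gamma/G$. Since $\nabla v=0$, $\gamma_{1j}=0$ for all $j$, and we rotate $e_2,\dots,e_n$ so that $\gamma_{ab}$ is diagonal. Then $B=\mathrm{diag}(\phi',\phi'-\gamma_{22},\dots,\phi'-\gamma_{nn})$. Differentiating a symmetric function at a diagonal matrix involves the diagonal entries only; write $F^i=\partial_iF(B)>0$.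

Apply $\gamma^l\nabla_l$ to (4). Derivatives of $\omega$ and of $\tilde g$ in the direction $\nabla\gamma$ vanish because $\nabla v=0$. Since $d\phi'/d\gamma=\phi\cdot\phi=\phi^2$, we have $\gamma^l\nabla_l\phi'=\phi^2G^2$, and so
$$\partial_tv=\frac{\omega^2}{F^2}\Big[\phi^2G^2\Big(F-\phi'\sum_iF^i\Big)+\phi'\sum_iF^i\tilde g^{ii}\gamma^l\gamma_{iil}\Big].$$
By Euler, $F=\sum_iF^iB_{ii}$, so $F-\phi'\sum F^i=-\sum_{a\ge2}F^a\gamma_{aa}$. Commuting derivatives on the unit sphere, $\gamma^l\gamma_{iil}=v_{ii}-\sum_l\gamma_{li}^2-(G^2-\gamma_i^2)$, where $v_{ii}\le0$. For $i=1$ the other two terms vanish. Hence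
$$\partial_tv\le-\frac{\omega^2}{F^2}\sum_{a\ge2}F^a\big[\phi'\gamma_{aa}^2+\phi^2G^2\gamma_{aa}+\phi'G^2\big].\tag{6}$$
The bracket is nonnegative for every value of $\gamma_{aa}$ if and only if $\phi^4G^4\le4\phi'^2G^2$, that is $\phi^2G\le2\phi'$. Note that $\phi^2G/\phi'=|\nabla\ln\cosh\rho|$, and the source lists a gradient bound under an initial condition on just this quantity. Beyond this threshold the middle term can win. Take a rotationally symmetric $\gamma(\theta)$ with $\gamma_\theta=-G$ at some $\theta\in(0,\frac\pi2)$, where $\theta$ is the polar angle. There $\gamma_{aa}=\gamma_\theta\cot\theta=-G\cot\theta$ for $a\ge2$, and the bracket equals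
$$G^2\big[\phi'(\cot^2\theta+1)-\phi^2G\cot\theta\big],$$
which is negative once $G>\phi'/(\phi^2\sin\theta\cos\theta)$. So for steep data of this shape, (6) gives no bound. The harmful term comes from differentiating $\phi'$; if $\phi'\equiv1$, as in $\mathbb R^{n+1}$, it is absent.

The computation tells us where to look: nearly vertical rotationally symmetric pieces whose far part lies closer to the axis. In the limit $G\to\infty$, these are cones.

## 6. A cone turns faster far from its vertex

From now on $n\ge2$ and $0\le k\le n-2$. Fix an axis through $o$, let $\theta$ be the polar angle from it, and consider the cone $\{\theta=\alpha\}$, $\alpha\in(0,\frac\pi2)$, with $\{\theta<\alpha\}$ as the inside. The metric is $d\rho^2+\phi^2(d\theta^2+\sin^2\theta\,g_{\mathbb S^{n-1}})$ and $\nu=\phi^{-1}\partial_\theta$. So $u=0$. The rulings are geodesics normal to $\nu$'s variation, with principal curvature $0$; in the $n-1$ spherical directions the principal curvature is $\nu(\ln(\phi\sin\theta))=\cot\alpha/\phi$. With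
$$c'=\frac{\binom{n-1}{k+1}}{\binom{n-1}k}=\frac{n-1-k}{k+1}>0$$
we get $F=c'\cot\alpha/\phi$, hence
$$S=\frac{\tan\alpha}{c'}\sinh\rho\cosh\rho .\tag{7}$$
The angular speed is $S/\phi=\frac{\tan\alpha}{c'}\cosh\rho$, strictly increasing in $\rho$. (With $\phi=\rho$, $\phi'=1$ the same computation gives the constant $\tan\alpha/c'$: a Euclidean cone rotates rigidly.) To first order in $t$, the piece at radius $\rho$ moves to angle $\alpha+\frac{\tan\alpha}{c'}t\cosh\rho$. Take $\rho_a<\rho_b$ and an intermediate angle. On the ray with that angle, the point near radius $\rho_a$ is outside the moved region, while the one near $\rho_b$ is inside. A star-shaped region cannot do this.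

The cone itself has $u=0$, so a hypersurface containing it is not admissible, and the flow (2) does not start from it. We must start from admissible hypersurfaces close to it and control them for a definite time with no gradient bound. The way around is to give up radial graphs: choose a closed hypersurface $\Sigma$ containing a conical piece, describe nearby hypersurfaces as *normal* graphs over $\Sigma$, where $u$ plays no role, and trap the solution between two explicit barriers. The folding is of first order in $t$ and the barrier error is of order $t^2$ plus an initial thickness $\delta$ that we may choose last. Three things are needed: the hypersurface $\Sigma$ together with admissible approximations (Section 7), the barriers (Section 8), and the count of orders (Section 9).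

## 7. A dumbbell with a conical piece

**Step 1 (a Euclidean profile).** *Purpose: find hypersurfaces $|y|^2=q(x)$ that are star-shaped, with equality $u=0$ exactly where we want a cone.* The cone is $|y|^2=ax^2$. We write $q=aQ(x^2)$ with $Q(z)=z+\eta(z)$ and need $\eta=0$ on an interval, a neck near $z=0$ to keep away from the origin, and caps for large $z$. Star-shapedness will turn out to be $\eta-z\eta'\ge0$, that is, $Q(z)/z$ is nonincreasing. Let
$$\eta(z)=\begin{cases}e^{-1/(1-z)},&z<1,\\0,&1\le z\le2,\\-8e^{-1/(z-2)},&z>2.\end{cases}$$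
Both $\eta$ and $Q$ are smooth. On $[0,1)$, $\eta>0>\eta'$, so $\eta-z\eta'>0$. On $(2,4]$, $\eta-z\eta'=8e^{-1/(z-2)}\big(\frac z{(z-2)^2}-1\big)$, and $z\ge(z-2)^2$ means $z^2-5z+4\le0$, i.e. $1\le z\le4$. Hence
$$\eta-z\eta'\ge0\text{ on }[0,4],\qquad\eta-z\eta'=0\text{ on }[1,2],\qquad\eta-z\eta'>0\text{ on }(2,4).\tag{8}$$

Let $0\le\varepsilon\le\frac12$. On $[0,2]$, $Q+\varepsilon>0$ (at $z=0$ because $Q(0)=e^{-1}$). Further $Q(4)+\varepsilon\le4-8e^{-1/2}+\frac12<0$, since $8e^{-1/2}>4.8$. On $(2,4)$,
$$\Big(\frac{Q+\varepsilon}z\Big)'=\frac{zQ'-Q-\varepsilon}{z^2}=-\frac{\eta-z\eta'+\varepsilon}{z^2}<0 .$$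
So $Q+\varepsilon$ has exactly one zero $z_\varepsilon$ in $[0,4]$; it lies in $(2,4)$, $Q+\varepsilon<0$ on $(z_\varepsilon,4]$, and at the zero the displayed derivative equals $Q'(z_\varepsilon)/z_\varepsilon$, so $Q'(z_\varepsilon)<0$. By the implicit function theorem $\varepsilon\mapsto z_\varepsilon$ is continuous with derivative $-1/Q'(z_\varepsilon)>0$, hence strictly increasing.

**Step 2 (the hypersurfaces).** *Purpose: define $N^E_\varepsilon$ and check that it is a closed hypersurface.* Set $q_\varepsilon(x)=a(Q(x^2)+\varepsilon)$ with $a>0$ so small that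
$$q_\varepsilon''=a\big(2Q'+4zQ''\big)\big|_{z=x^2}<\frac2{n-1}\qquad\text{for }|x|\le2.\tag{9}$$
This choice does not involve $\varepsilon$. Let
$$G_\varepsilon(x,y)=|y|^2-q_\varepsilon(x),\qquad N^E_\varepsilon=\{(x,y)\in\mathbb R\times\mathbb R^n:\ |x|\le2,\ G_\varepsilon=0\}.$$
On $N^E_\varepsilon$ we have $q_\varepsilon\ge0$, so $x^2\le z_\varepsilon<4$. Also $dG_\varepsilon=(-q_\varepsilon',2y)\ne0$: this is clear if $y\ne0$, and if $y=0$ then $x^2=z_\varepsilon$ and $q'_\varepsilon=2axQ'(z_\varepsilon)\ne0$. So $N_\varepsilon^E$ is a smooth closed embedded hypersurface bounding $\{x^2<z_\varepsilon,\ |y|^2<q_\varepsilon(x)\}$, which contains $0$ because $q_\varepsilon(0)>0$. It is connected, being the image of $[-\sqrt{z_\varepsilon},\sqrt{z_\varepsilon}]\times\mathbb S^{n-1}$ under $(x,\zeta)\mapsto(x,\sqrt{q_\varepsilon(x)}\,\zeta)$, and $n\ge2$.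

**Step 3 (Euclidean $(n-1)$-convexity).** *Purpose: verify $\sigma_1,\dots,\sigma_{n-1}>0$; this is where (9) is used.* Where $y\ne0$, put $\psi=\sqrt{q_\varepsilon}$. The principal curvatures for the outward normal are
$$\kappa_1=-\frac{\psi''}{(1+\psi'^2)^{3/2}},\qquad\kappa_2=\dots=\kappa_n=\frac1{\psi\sqrt{1+\psi'^2}}>0 .$$
From $\psi\psi'=\frac12q_\varepsilon'$ we get $\psi\psi''=\frac{q_\varepsilon''}2-\frac{q_\varepsilon'^2}{4q_\varepsilon}<\frac1{n-1}$. So
$$\frac{\kappa_1}{\kappa_2}=-\frac{\psi\psi''}{1+\psi'^2}>-\frac1{n-1}$$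
(if $\psi\psi''\le0$ the ratio is nonnegative; otherwise it is at least $-\psi\psi''$). For $1\le j\le n-1$,
$$\sigma_j=\binom{n-1}j\kappa_2^j+\binom{n-1}{j-1}\kappa_1\kappa_2^{j-1}=\binom{n-1}{j-1}\kappa_2^{j-1}\Big[\kappa_1+\frac{n-j}j\kappa_2\Big]>0,$$
because $\frac{n-j}j\ge\frac1{n-1}$. At the two poles, where $y=0$, the hypersurface is $|x|=\sqrt{z_\varepsilon}-\frac{|y|^2}{|q_\varepsilon'|}+\dots$ with $q_\varepsilon'$ taken at the pole, so it is umbilic with $\kappa=2/|q_\varepsilon'|>0$.

**Step 4 (radial derivative).** *Purpose: find the sign of the Euclidean support function.* With $v=(x,y)$ and $z=x^2$, on $N^E_\varepsilon$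
$$v\cdot\nabla G_\varepsilon=2|y|^2-xq'_\varepsilon=2q_\varepsilon-xq'_\varepsilon=2a\big(Q+\varepsilon-zQ'\big)=2a\big(\eta-z\eta'+\varepsilon\big).\tag{10}$$

**Step 5 (transfer to $\mathbb H^{n+1}$).** *Purpose: shrink the picture so that curvature conditions survive; rays go to rays, so star-shapedness and the conical piece survive exactly.* Let $\Phi_\lambda(v)=\exp_o(\lambda v)$ and $g_\lambda=\lambda^{-2}\Phi_\lambda^*g_{\mathbb H}$. With $s=|v|$, $g_\lambda=ds^2+\big(\frac{\sinh\lambda s}\lambda\big)^2g_{\mathbb S^n}$. Write $\big(\frac{\sinh\lambda s}\lambda\big)^2=s^2+\lambda^2s^4H(\lambda^2s^2)$ with $H$ smooth. Because $s^2g_{\mathbb S^n}=|dv|^2-ds^2$ and $s\,ds=v\cdot dv$,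
$$g_\lambda=|dv|^2+\lambda^2H(\lambda^2|v|^2)\big(|v|^2|dv|^2-(v\cdot dv)^2\big),$$
which is smooth in $(v,\lambda)$ up to $\lambda=0$, where it is Euclidean. So the functions $\sigma_j$ of the shape operator of $\{G_\varepsilon=0\}$ with respect to $g_\lambda$ are continuous in $(v,\varepsilon,\lambda)$. The set $\{(v,\varepsilon):v\in N^E_\varepsilon,\ 0\le\varepsilon\le\frac12\}$ is compact, and by Step 3 $\sigma_1,\dots,\sigma_{n-1}$ are positive on it at $\lambda=0$. They stay positive for all sufficiently small $\lambda>0$. Since $\Phi_\lambda:(\mathbb R^{n+1},\lambda^2g_\lambda)\to\mathbb H^{n+1}$ is an isometry, principal curvatures of $N_\varepsilon:=\Phi_\lambda(N_\varepsilon^E)$ are those for $g_\lambda$ divided by $\lambda$. So for all $\varepsilon\in[0,\frac12]$, $N_\varepsilon$ is $(n-1)$-convex, in particular $(k+1)$-convex. Given the number $r$ of Theorem B, shrink $\lambda$ so that also $N_\varepsilon\subset B_{r/2}(o)$ for all these $\varepsilon$, and fix it. It does not depend on $k$.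

**Step 6 (what we obtained).** *Purpose: record the properties of $N_\varepsilon$ and of $\Sigma=N_0$.* Let $\Omega^\varepsilon=\Phi_\lambda(\{x^2<z_\varepsilon,\ |y|^2<q_\varepsilon\})$ be the region bounded by $N_\varepsilon$, and regard $G_\varepsilon$ as a function on $\mathbb H^{n+1}$ via $\Phi_\lambda$. Then $\nu=\bar\nabla G_\varepsilon/|\bar\nabla G_\varepsilon|$ and $u=V(G_\varepsilon)/|\bar\nabla G_\varepsilon|$, and $V$ corresponds under $\Phi_\lambda$ to a positive multiple of $v\cdot\nabla$. By (8) and (10):

- For $0<\varepsilon\le\frac12$, $u>0$ on $N_\varepsilon$. Hence the radial projection $N_\varepsilon\to\mathbb S^n$ is a local diffeomorphism from a compact connected manifold, so a covering of the simply connected $\mathbb S^n$ ($n\ge2$), so a diffeomorphism. Thus $N_\varepsilon$ is admissible. Each ray from $o\in\Omega^\varepsilon$ crosses it once, so $\Omega^\varepsilon$ is the set below the radial graph.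
- $\Sigma:=N_0$ contains the conical piece $\{\theta=\alpha,\ \rho_1\le\rho\le\rho_2\}$ coming from $|y|^2=ax^2$, $1\le x\le\sqrt2$. Here $\theta$ is the polar angle from the positive $x$-axis, $\tan\alpha=\sqrt a$, $\rho_1=\lambda\sqrt{1+a}$, $\rho_2=\sqrt2\,\rho_1$. The interior lies locally on the side $\theta<\alpha$, so (7) holds there.

## 8. Normal graphs over $\Sigma$, barriers, and comparison

**Step 1 (normal coordinates).** *Purpose: write the flow as an equation for normal graphs.* Let $\nu$ be the outward normal of $\Sigma$, $\Omega_\Sigma=\Omega^0$, and $E(p,s)=\exp_p(s\nu(p))$. For some $d_0>0$, $E$ is a diffeomorphism of $\Sigma\times(-d_0,d_0)$ onto a tubular neighborhood, with $E(\Sigma\times(-d_0,0))\subset\Omega_\Sigma$ and $E(\Sigma\times(0,d_0))\cap\overline{\Omega_\Sigma}=\emptyset$. For a smooth $w$ on $\Sigma$ with $|w|<d_0$ let $\Sigma_w=\{E(p,w(p))\}$ and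
$$D_w=\big(\Omega_\Sigma\setminus E(\Sigma\times(-d_0,0))\big)\cup\{E(p,s):-d_0<s<w(p)\}.$$
This is the open region bounded by $\Sigma_w$; its closure is $D_w\cup\Sigma_w$, and the interior of the closure is $D_w$. Put $\|w\|=\sup_\Sigma(|w|+|\nabla w|+|\nabla^2w|)$. Since $\Sigma$ is $(k+1)$-convex and compact, for small $\|w\|$ the hypersurface $\Sigma_w$ has $\kappa\in\Gamma_{k+1}$ and $\langle\partial_sE,\nu_{\Sigma_w}\rangle>0$, and we define
$$P[w](p)=\frac S{\langle\partial_sE,\nu_{\Sigma_w}\rangle}\Big|_{E(p,w(p))} .$$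
The point $E(p,w(p,t))$ has velocity $\partial_tw\,\partial_sE$, so a family of graphs moves with normal speed $S$ if and only if $\partial_tw=P[w]$. The expression $P[w]$ also makes sense for $w$ defined locally, whenever the graph has $\kappa\in\Gamma_{k+1}$ and $\langle\partial_sE,\nu\rangle>0$. No sign of $u$ is needed. Near the zero jet, $P[w](p)$ is a smooth function of $p$ and the 2-jet of $w$ at $p$, so by compactness there are $d_1,L>0$ with
$$|P[w]-f|\le L\|w\|\quad\text{if }\|w\|\le d_1,\qquad f:=P[0]=S|_\Sigma\in C^\infty(\Sigma).\tag{11}$$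

**Step 2 (barriers).** *Purpose: produce an explicit strict supersolution and subsolution, close to $tf$.* Let $A=L(\|f\|+1)$ and, for $\delta>0$,
$$w^\pm(p,t)=tf(p)\pm\big(At^2+\delta(1+2Lt)\big).$$
Fix $\tau_0\in(0,\frac1{2L})$ and $\delta_0>0$ so small that $\|w^\pm\|\le d_1$, $|w^\pm|<d_0$ and $\Sigma_{w^\pm}$ has $\kappa\in\Gamma_{k+1}$ and $\langle\partial_sE,\nu\rangle>0$, for $t\in[0,\tau_0]$ and $0<\delta\le\delta_0$. We have
$$L\|w^\pm\|\le Lt\|f\|+LAt^2+L\delta(1+2Lt).$$
The first term is at most $At$ by the choice of $A$; the second is at most $At$ since $Lt<1$; the third is less than $2L\delta$ since $2Lt<1$. So $L\|w^\pm\|<2At+2L\delta$, and (11) gives on $[0,\tau_0]$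
$$\partial_tw^+=f+2At+2L\delta>P[w^+],\qquad\partial_tw^-=f-2At-2L\delta<P[w^-].\tag{12}$$

**Lemma (comparison).** Let $0<\delta\le\delta_0$ and let $M_t=\partial\Omega_t$, $t\in[0,\tau]$, $\tau\le\tau_0$, be a smooth admissible solution of the flow, with $\Omega_t=\{\rho<\rho(\xi,t)\}$. If $\overline{D_{w^-(0)}}\subset\Omega_0$ and $\overline{\Omega_0}\subset D_{w^+(0)}$, then $\overline{D_{w^-(t)}}\subset\Omega_t$ and $\overline{\Omega_t}\subset D_{w^+(t)}$ for all $t\in[0,\tau]$.

*Proof. Upper inclusion: finding a first contact point.* The set $\{(X,t):X\in D_{w^+(t)}\}$ is open in space-time and the sets $\overline{\Omega_t}$ are compact and vary continuously, so the condition $\overline{\Omega_t}\subset D_{w^+(t)}$ is open in $t$. If it ever fails, there is a first time $t_0>0$ of failure. Points of $\overline{\Omega_{t_0}}$ are limits of points of $\overline{\Omega_t}\subset D_{w^+(t)}$, $t\uparrow t_0$, so $\overline{\Omega_{t_0}}\subset\overline{D_{w^+(t_0)}}$. Hence there is $X_0\in\overline{\Omega_{t_0}}\cap\Sigma_{w^+(t_0)}$. The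 open set $\Omega_{t_0}$ lies in the interior of $\overline{D_{w^+(t_0)}}$, which is $D_{w^+(t_0)}$, so $X_0\notin\Omega_{t_0}$, that is, $X_0\in M_{t_0}\cap\Sigma_{w^+(t_0)}$. One region lies inside the other, so the two hypersurfaces are tangent at $X_0$ with the same outward normal.

*The contradiction at the contact point.* Write $X_0=E(p_0,w^+(p_0,t_0))$. The common normal has positive product with $\partial_sE$, so by the implicit function theorem, near $X_0$ and for $t\le t_0$ close to $t_0$, $M_t$ is a graph $s=w(p,t)$ with $w$ smooth and $\Omega_t=\{s<w\}$ locally. We have $w<w^+$ for $t<t_0$ and $w\le w^+$ at $t_0$, with equality at $(p_0,t_0)$, so $\partial_t(w-w^+)\ge0$ at $(p_0,t_0)$. Next we compare second fundamental forms at $X_0$. In normal coordinates at $X_0$, write both hypersurfaces at time $t_0$ as graphs over their common tangent plane in the direction of $\nu$. The graph function of $M_{t_0}$ is at most that of $\Sigma_{w^+}$, both vanish to first order at $X_0$, and the second fundamental form at $X_0$ is minus the Hessian.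 So $h_M\ge h_{\Sigma_{w^+}}$. (Check: a small sphere touching a large one from inside has the larger curvature.) Both have eigenvalues in $\Gamma_{k+1}$, hence $F_M\ge F_{\Sigma_{w^+}}$ by Fact (a). As $\phi'$, $u$ and $\nu$ agree at $X_0$, $P[w]\le P[w^+]$ at $p_0$. With (12),
$$\partial_tw=P[w]\le P[w^+]<\partial_tw^+\quad\text{at }(p_0,t_0),$$
contradicting $\partial_t(w-w^+)\ge0$.

*Lower inclusion.* Again the condition is open in $t$. At a first time $t_0>0$ of failure, $\overline{D_{w^-(t_0)}}\subset\overline{\Omega_{t_0}}$ and some $X_0\in\overline{D_{w^-(t_0)}}$ lies in $M_{t_0}$. The open set $D_{w^-(t_0)}$ lies in the interior of $\overline{\Omega_{t_0}}$, which is $\Omega_{t_0}$, so $X_0\in\Sigma_{w^-(t_0)}$. As before, $M_t$ is locally a graph $w\ge w^-$ for $t\le t_0$, with equality at $(p_0,t_0)$, so $\partial_t(w-w^-)\le0$ there. Now $\Sigma_{w^-}$ touches from inside, $h_M\le h_{\Sigma_{w^-}}$, so $F_M\le F_{\Sigma_{w^-}}$ and $\partial_tw=P[w]\ge P[w^-]>\partial_tw^-$ at $(p_0,t_0)$, a contradiction. $\square$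

## 9. Two points on one ray

**Step 1 (test points).** *Purpose: find, for small $t$, a ray from $o$ carrying a near point $Y_a$ just outside and a far point $Y_b$ just inside the moved region.* Fix $\rho_1<\rho_a<\rho_b<\rho_2$ and set
$$b=\frac{\tan\alpha}{2c'}(\cosh\rho_a+\cosh\rho_b),\qquad\mu=\frac{\tan\alpha}{2c'}(\cosh\rho_b-\cosh\rho_a)>0 .$$
So $b$ is the mean of the two angular speeds and $\mu$ is half their difference:
$$b-\frac{\tan\alpha}{c'}\cosh\rho_a=\mu=\frac{\tan\alpha}{c'}\cosh\rho_b-b.\tag{13}$$
Fix a meridian of the conical piece: points $p(\rho)$, $\rho\in[\rho_1,\rho_2]$, on a geodesic ray $\ell$ from $o$. It lies in a totally geodesic plane $\Pi\cong\mathbb H^2$ containing the $x$-axis, and $\nu(p(\rho))$ is tangent to $\Pi$ and normal to $\ell$. For $s>0$ the triangle $o,\,p(\rho),\,E(p(\rho),s)$ in $\Pi$ has a right angle at $p(\rho)$ and legs $\rho$ and $s$. By hyperbolic trigonometry, $E(p(\rho),s)$ lies on the ray $R_\beta\subset\Pi$ from $o$ making angle $\beta$ with $\ell$ on the side of $\nu$, at distance $d$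 from $o$, where
$$\tan\beta=\frac{\tanh s}{\sinh\rho},\qquad\cosh d=\cosh\rho\cosh s .$$
For small $t>0$ put
$$s_t(\rho)=\operatorname{artanh}\big(\tan(bt)\sinh\rho\big)=bt\sinh\rho+O(t^3)\quad\text{uniformly on }[\rho_a,\rho_b],$$
$$Y_a=E(p(\rho_a),s_t(\rho_a)),\qquad Y_b=E(p(\rho_b),s_t(\rho_b)).$$
Both points lie on $R_{bt}$. Since $s_t$ increases with $\rho$, so does $\cosh\rho\cosh s_t(\rho)$, and $d(o,Y_a)<d(o,Y_b)$.

**Step 2 (separation against error).** *Purpose: show that at a suitable time the separation, of order $t$, beats the barrier error.* By (7), $f(p(\rho))=\frac{\tan\alpha}{c'}\sinh\rho\cosh\rho$. With (13), for some constant $C$ and all small $t>0$,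
$$s_t(\rho_a)-tf(p(\rho_a))\ge\mu t\sinh\rho_a-Ct^3,\qquad tf(p(\rho_b))-s_t(\rho_b)\ge\mu t\sinh\rho_b-Ct^3.\tag{14}$$
Choose $\tau_*\in(0,\tau_0]$ such that for $0<t\le\tau_*$ the inequalities (14) hold, $bt<\frac\pi2$, $\tan(bt)\sinh\rho_b<1$, $s_t<d_0$ on $[\rho_a,\rho_b]$, and $At^2+Ct^3\le\frac12\mu t\sinh\rho_a$. Let $\tau_1\in(0,\tau_*]$ be arbitrary and only now choose
$$\delta=\min\big\{\delta_0,\tfrac15\mu\tau_1\sinh\rho_a\big\}.$$
At $t=\tau_1$, since $1+2Lt\le2$,
$$At^2+\delta(1+2Lt)\le At^2+2\delta\le\big(\tfrac12+\tfrac25\big)\mu t\sinh\rho_a-Ct^3<\mu t\sinh\rho_a-Ct^3 .$$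
Adding $tf(p(\rho_a))$ and using (14), and likewise at $\rho_b$ (where $\sinh\rho_b>\sinh\rho_a$),
$$w^+(p(\rho_a),\tau_1)<s_{\tau_1}(\rho_a)<d_0,\qquad0<s_{\tau_1}(\rho_b)<w^-(p(\rho_b),\tau_1).$$
Since $E$ is injective on $\Sigma\times(-d_0,d_0)$ and points $E(p,s)$ with $0<s<d_0$ are not in $\Omega_\Sigma$, this says, with $t=\tau_1$ in the definition of $Y_a,Y_b$,
$$Y_a\notin D_{w^+(\tau_1)},\qquad Y_b\in D_{w^-(\tau_1)}.\tag{15}$$

**Step 3 (no star-shaped solution up to time $\tau_1$).** *Purpose: combine (15) with the comparison lemma.*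

**Claim.** Let $M_0=\partial\Omega_0$ be admissible, with $\Omega_0=\{\rho<\rho_0(\xi)\}$, and
$$\overline{D_{-\delta}}\subset\Omega_0,\qquad\overline{\Omega_0}\subset D_\delta.\tag{16}$$
Then there is no smooth strictly star-shaped solution on $[0,\tau_1]$, so $T_{\max}\le\tau_1$.

*Proof.* Suppose there were one. It stays admissible by Fact (b). Since $w^\pm(\cdot,0)=\pm\delta$, (16) is the hypothesis of the Lemma, and with (15) we get $Y_b\in D_{w^-(\tau_1)}\subset\Omega_{\tau_1}$. Now $\Omega_{\tau_1}=\{\rho<\rho(\xi,\tau_1)\}$, and $Y_a$ lies on the same ray from $o$, closer to $o$. So $Y_a\in\Omega_{\tau_1}\subset D_{w^+(\tau_1)}$, contradicting (15). $\square$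

**Step 4 (the set $\mathcal U$).** *Purpose: produce admissible data satisfying (16), and an open set of them.* Given $\tau>0$, take $\tau_1\le\min\{\tau,\tau_*\}$ with the corresponding $\delta$, and let $\mathcal U$ be the set of admissible $M_0\subset B_r(o)$ satisfying (16).

*$\mathcal U$ is relatively $C^0$-open.* Each condition in (16) puts a compact set into an open set. If $\rho_0$ changes by little in $C^0$, the compact set $\overline{D_{-\delta}}$ stays in $\{\rho<\rho_0\}$, and the compact set $\{\rho\le\rho_0\}$ moves by little and stays in $D_\delta$. The condition $\max\rho_0<r$ also persists.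

*$\mathcal U\ne\emptyset$.* For $0<\varepsilon\le\frac12$, $N_\varepsilon$ is admissible and contained in $B_{r/2}(o)$. Since $z_\varepsilon>z_0$ and $q_\varepsilon>q_0$,
$$\overline{D_{-\delta}}\subset\overline{\Omega_\Sigma}=\Phi_\lambda(\{x^2\le z_0,\ |y|^2\le q_0\})\subset\Omega^\varepsilon .$$
The compact sets $\overline{\Omega^\varepsilon}=\Phi_\lambda(\{x^2\le z_\varepsilon,\ |y|^2\le q_\varepsilon\})$ decrease as $\varepsilon\downarrow0$, and their intersection is $\overline{\Omega_\Sigma}$ because $z_\varepsilon\to z_0$ and $q_\varepsilon\to q_0$. Since $\overline{\Omega_\Sigma}\subset D_\delta$ and $D_\delta$ is open, $\overline{\Omega^\varepsilon}\subset D_\delta$ for small $\varepsilon$. Thus $N_\varepsilon\in\mathcal U$ for all small $\varepsilon>0$.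

**Step 5 (end of the proof of Theorem B).** *Purpose: turn $T_{\max}<\infty$ into gradient blow-up, and treat all $k$ at once.* For $M_0\in\mathcal U$ the Claim gives $T_{\max}\le\tau_1\le\tau$. If $|\nabla\gamma|$ were bounded on $\mathbb S^n\times[0,T_{\max})$, the continuation fact of Section 2 would give all a priori estimates and long-time existence, contradicting $T_{\max}<\infty$. Hence $\sup|\nabla\gamma|=\infty$. Since $u=\phi/\omega$ and $\phi\le\sinh\max\rho_0$ by the $C^0$ bound, $\inf u=0$.

Finally, $\Sigma$ and the $N_\varepsilon$ are rotationally symmetric, $(n-1)$-convex and independent of $k$; only $f$, $L$, $\tau_1$, $\delta$ and the resulting threshold for $\varepsilon$ depend on $k$. Taking $\varepsilon>0$ below the thresholds for the finitely many $k\in\{0,\dots,n-2\}$ gives one $M_0=N_\varepsilon$ that works for all of them. This proves Theorem B. $\square$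

**Proof of the Corollary.** For $k=n-1$, Theorem A bounds $|\nabla\gamma|$ by a constant depending only on $M_0$. If $k\ne n-1$, then $n\ge2$ and $0\le k\le n-2$, and any $M_0\in\mathcal U$ from Theorem B violates the estimate on $[0,T_{\max})$. $\square$
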